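\title{No Fixed Points from the Combinators $B$ and $S$}


\begin{abstract}
Let $B$ and $S$ be the combinators with $Bxyz=x(yz)$ and $Sxyz=xz(yz)$. We prove that no term $E$ over $B$, $S$ and variables satisfies an equation $E=X_1(X_2(\cdots(X_kE)\cdots))$ with $k\ge 1$. In particular $y=xy$ has no solution $y$, so $\{B,S\}$ has neither the strong nor the weak fixed point property, as was conjectured. The proof is an infinite descent on weighted standard reductions. It works for every set of constants $c$ that have one rule each, of the form $c\,x_1\cdots x_r\,z\to D_1(\cdots(D_{m-1}(x_rz))\cdots)$ with $r\ge1$, $m\ge2$ and arbitrary terms $D_i$ over the constants and the parameters $x_1,\dots,x_r,z$.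
\end{abstract}

\section{The question}

\emph{Terms} are built by application from the constants $B$, $S$ and from variables. Application associates to the left, so $Sxyz$ is $((Sx)y)z$. Equality of terms is the least equivalence relation that is closed under application and contains all instances of
\[
Bxyz=x(yz),\qquad Sxyz=xz(yz),
\]
where arbitrary terms may be put for $x,y,z$. Variables have no rules of their own. Syntactic identity is written $\equiv$.

A term $y$ with $y=xy$ is a fixed point of $x$; it solves the recursive definition ``$y$ is $x$ applied to $y$''. Two forms of solvability are natural. The set $\{B,S\}$ has the \emph{strong fixed point property} if some term $\Theta$ built from $B$ and $S$ alone satisfies $\Theta x=x(\Theta x)$ for a variable $x$; then $\Theta$ is called a fixed point combinator. It has the \emph{weak fixed point property} if for a variable $x$ there is a term $y$ built from $x$, $B$ and $S$ with $y=xy$. Equality is closed under substitution, so in both cases ``for a variable $x$'' may be replaced by ``for every term $x$''. The strong property implies the weak one: take $y\equiv\Theta x$. In \cite{source} it is conjectured that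 $\{B,S\}$ fails to have the strong property and even fails to have the weak one. We prove this.

\begin{theorem}\label{thm:BS}
There are no terms $E,X_1,\dots,X_k$ over $B$, $S$ and variables, with $k\ge1$, such that
\[
E=X_1(X_2(\cdots(X_kE)\cdots)).
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
For no term $x$, and in particular for no variable $x$, is there a term $y$ with $y=xy$. Hence $\{B,S\}$ has neither the weak nor the strong fixed point property.
\end{corollary}

\begin{proof}
An equation $y=xy$ is the case $k=1$, $E\equiv y$, $X_1\equiv x$ of Theorem~\ref{thm:BS}. So the weak property fails, and with it the strong one.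
\end{proof}

Which answer should one expect? Read the rules from left to right. With $B$ alone the answer is easy. Each application of the rule removes one atom, so every term $y$ has a normal form $y_0$. If $x$ is a variable and $y=xy$, then $y_0=xy_0$, where both sides are normal; equal terms have a common reduct (Proposition~\ref{prop:CR} below), so $y_0\equiv xy_0$, which is absurd. The same argument shows that over $\{B,S\}$ a fixed point of a variable has no normal form. With one more constant the answer changes. If $I$ with $Iz=z$ is added, then $SIIz=Iz(Iz)=zz$, and $E\equiv Bx(SII)(Bx(SII))$ satisfies $E=x(SII(Bx(SII)))=xE$.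

So $S$ must be examined, and here something close to a fixed point does exist. Put
\[
g_0=S(BSB)B,\qquad g_{n+1}=SBg_n,\qquad \Theta_{i,n}=Sg_ig_n,\qquad c_n=g_nx .
\]
Then $c_0=BSBx(Bx)=S(Bx)(Bx)$, $c_{n+1}=Bx(g_nx)=Bx\,c_n$ and $\Theta_{i,n}x=g_ix(g_nx)=c_ic_n$. Therefore
\begin{align*}
\Theta_{i+1,n}x&=Bx\,c_i\,c_n=x(c_ic_n)=x(\Theta_{i,n}x),\\
\Theta_{0,n}x&=S(Bx)(Bx)c_n=Bx\,c_n(Bx\,c_n)=x(c_n(Bx\,c_n))=x(c_nc_{n+1})=x(\Theta_{n,n+1}x).
\end{align*}
Applying the first line $n$ times after the second, we see that $\Theta_{0,n}x$ equals $x(x(\cdots(x(\Theta_{0,n+1}x))\cdots))$ with $n+1$ occurrences of $x$ in front. So the combinator $\Theta_{0,0}$, built from $B$ and $S$, unfolds $\Theta_{0,0}x$ to $x(x(x(\cdots)))$ to every finite depth, exactly as a fixed point would. What it does not do is return to where it started: the second index grows. By Theorem~\ref{thm:BS} no term can do better: $\Theta x=x(x(\cdots(x(\Theta x))\cdots))$ with at least one $x$ in front holds for no term $\Theta$. The example also shows what a proof has to do. It cannot work by excluding infinite unfolding, but has to explain why an unfolding can never close up.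

\section{One split by hand}\label{sec:hand}

We write $M\to^*N$ if $N$ is obtained from $M$ by using the rules from left to right, and call $N$ a reduct of $M$. Suppose $E=xE$ with a variable $x$. The two sides have a common reduct, and every reduct of $xE$ is $xU$ with $E\to^*U$. So $E$ has the two reducts $U$ and $xU$. Call two reducts $U,V$ of $E$ a \emph{nested pair} for $E$ if
\[
V\equiv Y_1(Y_2(\cdots(Y_kU)\cdots))\quad\text{with }k\ge1 .
\]
We shall show that no term has a nested pair.

Let $E\equiv AN$. As long as one works only inside $A$ and inside $N$, the reducts are $LN'$ with $A\to^*L$ and $N\to^*N'$. The two parts can interact only if $A$ becomes $cPQ$ with $c\in\{B,S\}$ and then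
\[
BPQN\to P(QN)\qquad\text{or}\qquad SPQN\to PN(QN)
\]
is contracted. (Steps made inside $N$ before this can be postponed.) In both cases the result is $K(QN)$ with $K\equiv P$ or $K\equiv PN$: the application $AN$ has been \emph{split}, and the part next to $N$ is now $Q$. Consider the smallest conceivable nested pair, where $U$ uses no split and $V$ uses one:
\[
U\equiv LN',\qquad V\equiv K'(L'N'),\qquad A\to^*L,\quad A\to^*cPQ,\quad K\to^*K',\quad Q\to^*L',
\]
with, for simplicity, the same reduct $N'$ of $N$ in both. Since $U$ is longer than $N'$, that $U$ sits at the right end of $V$ forces $U\equiv L'N'$, so $L\equiv L'$. But then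
\[
A\to^*L\qquad\text{and}\qquad A\to^*cPQ\to^*(cP)\,L ,
\]
so $A$ itself has a nested pair, and the contraction of $cPQN$ is no longer used. If the steps can be counted so that this is a strict decrease, we have an infinite descent. The decisive point is that the part which a split leaves next to $N$, namely $Q$, is the \emph{last argument} of the term $cPQ$ to which $A$ was reduced.

Three things stand between this and a proof.
\begin{enumerate}
\item \emph{Counting.} $S$ copies $N$, so steps made in one copy of $N$ and steps made in another must be counted separately, and the splits must be separated from the steps inside the parts. Standard reductions, which do the head steps first, with a weight, achieve this (Section~\ref{sec:weight}).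
\item \emph{Many splits.} The parts $K$ and $Q$ may split again. We record all possible splits of $AN$ in one tree that depends on $A$ and $N$ only; a reduct of $AN$ then corresponds to a finite piece of the tree (Section~\ref{sec:split}).
\item \emph{Comparing.} Both $U$ and $V$ may use splits. We have to find one place where a part is left whole in one of them and is split in the other (Lemma~\ref{lem:trees}).
\end{enumerate}

Figure~\ref{fig:tree} shows a small tree. Suppose that, in a tree of this shape, $U$ uses the split of the root only, and $V$ also that of its left child. From the right, the parts of $U$ are those at the addresses $2,1$, and those of $V$ are at $2,12,11$. The second place is where one looks: if $U,V$ were a nested pair for $E$, then the parts at $1$ and at $12$ would have a common reduct $L$, and, as above, the term at $1$ would have a nested pair.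

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=12mm,
 level 1/.style={sibling distance=44mm},
 level 2/.style={sibling distance=24mm}]
\node {$\varepsilon:\ S(Bx)(Bx)$}
 child {node {$1:\ Bxy$}
   child {node {$11:\ x$}}
   child {node {$12:\ y$}}}
 child {node {$2:\ Bx$}};
\end{tikzpicture}
\caption{All splits of the term $AN$ with $A\equiv S(Bx)(Bx)$ and $N\equiv y$. The root splits by $S(Bx)(Bx)y\to Bxy(Bxy)$ into the parts $Bxy$ and $Bx$, followed by $N$. The left part, now applied to $Bxy$, splits by $Bxy(Bxy)\to x(y(Bxy))$ into $x$ and $y$. Stopping at the root, after one split or after two splits, and reading the leaves from left to right with $N$ at the end, one gets $S(Bx)(Bx)y$, $Bxy(Bxy)$ and $x(y(Bxy))$.}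
\label{fig:tree}
\end{figure}

\section{The rules that the proof allows}\label{sec:rules}

For terms $X_1,\dots,X_k,U$ with $k\ge0$ put
\[
[X_1,\dots,X_k]U:\equiv X_1(X_2(\cdots(X_kU)\cdots)).
\]
All we need from the rules of $B$ and $S$ is the shape of their contracta, $x(yz)\equiv[x](yz)$ and $xz(yz)\equiv[xz](yz)$. We therefore carry out the proof for a set $\Sigma$ of constants, each $c\in\Sigma$ having exactly one rule
\begin{equation}\label{eq:rule}
c\,x_1\cdots x_r\,z\ \to\ [D_1,\dots,D_{m-1}](x_rz),\qquad r=r_c\ge1,\quad m=m_c\ge2,
\end{equation}
where the $D_i$ are arbitrary terms over $\Sigma\cup\{x_1,\dots,x_r,z\}$. The $x_i$ and $z$ are parameters, for which arbitrary terms may be put. For $B$ and $S$ we have $r=m=2$, with $D_1\equiv x_1$ for $B$ and $D_1\equiv x_1z$ for $S$. Other examples are $\Phi xyzw\to x(yw)(zw)$, with $r=3$, and $Oxz\to z(xz)$, with $r=1$. What is essential in \eqref{eq:rule} is that the contractum ends in $x_rz$, where $x_r$ is the parameter just before the last argument $z$. From now on, terms are built from $\Sigma$ and variables, and equality is the least equivalence relation that is closed under application and contains all instances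 of the rules.

\begin{theorem}\label{thm:general}
Over $\Sigma$ and variables there are no terms $E,X_1,\dots,X_k$ with $k\ge1$ and
\[
E=X_1(X_2(\cdots(X_kE)\cdots)).
\]
\end{theorem}

Theorem~\ref{thm:BS} is the case $\Sigma=\{B,S\}$. The reader may keep this case in mind throughout.

\paragraph{Right subterms.} An \emph{atom} is a constant or a variable, and $|M|$ is the number of occurrences of atoms in $M$. The term $U$ is a \emph{right subterm} of $[X_1,\dots,X_k]U$, and a \emph{proper} one if $k\ge1$. The right subterms of $M$ are found by starting with $M$ and passing repeatedly from $PQ$ to $Q$; they form a chain of strictly decreasing size. This gives three facts.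
\begin{itemize}
\item[(i)] A right subterm of a right subterm of $M$ is a right subterm of $M$, and no term is a proper right subterm of itself.
\item[(ii)] Of two different right subterms of one term, one is a proper right subterm of the other.
\item[(iii)] If $[X_1,\dots,X_k]U\equiv[Y_1,\dots,Y_l]U$, then $k=l$ and $X_i\equiv Y_i$ for all $i$; for $U$ occurs at only one place in the chain.
\end{itemize}

\paragraph{Reduction.} For a term $D$ over $\Sigma\cup\{x_1,\dots,x_r,z\}$ let $D\langle M_1,\dots,M_{r+1}\rangle$ be the result of putting $M_1,\dots,M_r$ for $x_1,\dots,x_r$ and $M_{r+1}$ for $z$. A \emph{redex} is a term $cM_1\cdots M_{r+1}$ with $c\in\Sigma$ and $r=r_c$. Its contractum is $C_c\langle M_1,\dots,M_{r+1}\rangle$, where $C_c$ is the right side of \eqref{eq:rule}. We write $M\to N$ if $N$ arises from $M$ by replacing one redex, anywhere in $M$, by its contractum, and $\to^*$ for the reflexive transitive closure. Equality is the equivalence relation generated by $\to$. The following remark will be used for two relations $\sim$. If $a\sim a$ for all atoms $a$, and $M\sim M'$, $N\sim N'$ imply $MN\sim M'N'$, then induction on $D$ gives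
\begin{equation}\label{eq:subst}
M_i\sim M_i'\ (1\le i\le r+1)\quad\Longrightarrow\quad D\langle M_1,\dots,M_{r+1}\rangle\sim D\langle M'_1,\dots,M'_{r+1}\rangle .
\end{equation}

\section{Equal terms have a common reduct}

An equation says little until it is turned into reductions. The first tool is confluence, proved by contracting many redexes at once.

\begin{proposition}\label{prop:CR}
If $M=N$, then there is a term $W$ with $M\to^*W$ and $N\to^*W$.
\end{proposition}

\begin{proof}
Let $\rightrightarrows$ be the least relation with the following properties.
\begin{itemize}
\item \emph{Atoms:} $a\rightrightarrows a$ for every atom $a$.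
\item \emph{Applications:} if $M\rightrightarrows M'$ and $N\rightrightarrows N'$, then $MN\rightrightarrows M'N'$.
\item \emph{Redexes:} if $c\in\Sigma$, $r=r_c$ and $M_i\rightrightarrows M_i'$ for $1\le i\le r+1$, then $cM_1\cdots M_{r+1}\rightrightarrows C_c\langle M_1',\dots,M_{r+1}'\rangle$.
\end{itemize}
By induction $M\rightrightarrows M$ for all $M$, so ${\to}\subseteq{\rightrightarrows}\subseteq{\to^*}$. Define $M^\bullet$ by recursion on $|M|$, contracting all redexes of $M$: put $a^\bullet\equiv a$ for atoms, $(cM_1\cdots M_{r+1})^\bullet\equiv C_c\langle M_1^\bullet,\dots,M_{r+1}^\bullet\rangle$ for a redex, and $(PQ)^\bullet\equiv P^\bullet Q^\bullet$ if $PQ$ is not itself a redex.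

We claim that $M\rightrightarrows N$ implies $N\rightrightarrows M^\bullet$, by induction on $|M|$.

If $M$ is an atom, then $N\equiv M\equiv M^\bullet$.

If $M\equiv PQ$ is not a redex, only the application clause can have been used last. So $N\equiv P'Q'$ with $P\rightrightarrows P'$ and $Q\rightrightarrows Q'$. By induction $P'\rightrightarrows P^\bullet$ and $Q'\rightrightarrows Q^\bullet$, hence $N\rightrightarrows P^\bullet Q^\bullet\equiv M^\bullet$.

Let $M\equiv cM_1\cdots M_{r+1}$ be a redex. If the redex clause was used last, then $N\equiv C_c\langle N_1,\dots,N_{r+1}\rangle$ with $M_i\rightrightarrows N_i$. By induction $N_i\rightrightarrows M_i^\bullet$, and \eqref{eq:subst} gives $N\rightrightarrows M^\bullet$. If the application clause was used last, then $N\equiv FN_{r+1}$ with $cM_1\cdots M_r\rightrightarrows F$ and $M_{r+1}\rightrightarrows N_{r+1}$. None of the terms $cM_1\cdots M_i$ with $i\le r$ is a redex, so $F$ arises by applications from $c\rightrightarrows c$. Thus $F\equiv cN_1\cdots N_r$ with $M_i\rightrightarrows N_i$. By induction $N_i\rightrightarrows M_i^\bullet$, and the redex clause gives $N\equiv cN_1\cdots N_{r+1}\rightrightarrows M^\bullet$.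 This proves the claim.

So if $M\rightrightarrows N$ and $M\rightrightarrows N'$, then $N\rightrightarrows M^\bullet$ and $N'\rightrightarrows M^\bullet$. Filling a grid with such squares, we see that the reflexive transitive closure of $\rightrightarrows$, which is $\to^*$, is confluent: two reducts of one term have a common reduct. If $M=N$, then $M$ and $N$ are joined by a finite sequence of steps $\to$ and $\leftarrow$, and induction on its length gives a common reduct.
\end{proof}

\section{Standard reductions and their weight}\label{sec:weight}

Every term is uniquely $aM_1\cdots M_l$ with an atom $a$ and $l\ge0$. It has a \emph{head redex} if $a=c\in\Sigma$ and $l\ge r_c+1$. The \emph{head step} is then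
\[
cM_1\cdots M_l\ \to_h\ C_c\langle M_1,\dots,M_{r+1}\rangle M_{r+2}\cdots M_l ,\qquad r=r_c .
\]
A term without head redex is \emph{head normal}. Head reduction is deterministic, and $M\to_hM'$ implies $MN\to_hM'N$. We write $\to_h^k$ for $k$ head steps and $\to_h^*$ for any number of them.

\begin{definition}
The relation $M\Rightarrow^nN$ (\emph{standard reduction of weight $n$}) is defined inductively: if $M\to_h^kaM_1\cdots M_l$ with $l\ge0$, and $M_i\Rightarrow^{n_i}N_i$ for $1\le i\le l$, then $M\Rightarrow^{k+\sum n_i}aN_1\cdots N_l$. We write $M\Rightarrow N$ if $M\Rightarrow^nN$ for some $n$.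
\end{definition}

Thus one makes some head steps, then freezes the head and works on each argument in the same manner. The weight is the number of contractions made. The term $aM_1\cdots M_l$ need not be head normal: one may stop at any time.

\begin{lemma}\label{lem:std}
\begin{itemize}
\item[(a)] $M\Rightarrow^0M$.
\item[(b)] If $M\to_h^kM'$ and $M'\Rightarrow^nN$, then $M\Rightarrow^{k+n}N$.
\item[(c)] If $M\Rightarrow^mM'$ and $N\Rightarrow^nN'$, then $MN\Rightarrow^{m+n}M'N'$.
\item[(d)] If $M\to^*N$, then $M\Rightarrow N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By induction on $|M|$: write $M\equiv aM_1\cdots M_l$ and take $k=0$ and $M_i\Rightarrow^0M_i$.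

(b) Put the $k$ head steps in front of those in the definition of $M'\Rightarrow^nN$.

(c) If $M\Rightarrow^mM'$ comes from $M\to_h^kaM_1\cdots M_l$, then $MN\to_h^kaM_1\cdots M_lN$. Use the definition, with the further argument $N\Rightarrow^nN'$.

(d) By (a) it suffices to show that $M\Rightarrow N\to N'$ implies $M\Rightarrow N'$. We use induction on $|N|$. Let $N\equiv aN_1\cdots N_l$, $M\to_h^*aM_1\cdots M_l$ and $M_i\Rightarrow N_i$. The redex contracted in $N$ lies inside some $N_i$ or is the head redex. If it lies in $N_i$ and $N_i\to N_i'$, the induction hypothesis gives $M_i\Rightarrow N_i'$, hence $M\Rightarrow N'$. If it is the head redex, then $a=c\in\Sigma$ and, with $r=r_c$, one more head step gives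
\[
M\to_h^*C_c\langle M_1,\dots,M_{r+1}\rangle M_{r+2}\cdots M_l\ \Rightarrow\ C_c\langle N_1,\dots,N_{r+1}\rangle N_{r+2}\cdots N_l\equiv N' .
\]
Here $\Rightarrow$ holds by (a), (c) and \eqref{eq:subst}. So $M\Rightarrow N'$ by (b).
\end{proof}

\section{Splitting an application}\label{sec:split}

Fix terms $A$ and $N$ and follow the head reduction of $AN$. As long as the left part has a head redex, that is the head redex of the whole term. When the left part has become a head normal term $A'$, the term $A'N$ has a head redex if and only if $A'$ is one argument short of a redex, $A'\equiv cP_1\cdots P_r$ with $c\in\Sigma$ and $r=r_c$. Then $A'N$ is itself a redex and, writing $D\langle\vec P,N\rangle$ for $D\langle P_1,\dots,P_r,N\rangle$ and $m=m_c$,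
\[
cP_1\cdots P_rN\ \to_h\ \bigl[D_1\langle\vec P,N\rangle,\dots,D_{m-1}\langle\vec P,N\rangle,P_r\bigr]N .
\]
So $AN$ has been replaced by a nested application of $m$ new terms to $N$, and each of these may be split in the same way. The splitting tree records this.

\begin{definition}
The \emph{splitting tree} of $(A,N)$ is a possibly infinite tree of addresses, which are finite words of positive integers. Each address $p$ carries a term $A_p$, its \emph{letter}, and a term $N_p$. At the root, $A_\varepsilon\equiv A$ and $N_\varepsilon\equiv N$. The address $p$ has children if and only if head reduction of $A_p$ terminates in a term $cP_1\cdots P_r$ with $c\in\Sigma$ and $r=r_c$. Let $h_p$ be the number of head steps from $A_p$ to this term, and let $m=m_c$. Then the children of $p$ are $p1,\dots,pm$, and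
\begin{align*}
A_{pm}&\equiv P_r, & N_{pm}&\equiv N_p,\\
A_{pi}&\equiv D_i\langle P_1,\dots,P_r,N_p\rangle, & N_{pi}&\equiv A_{p(i+1)}N_{p(i+1)}\qquad(i=m-1,\dots,1).
\end{align*}
The last child $pm$ of $p$ is denoted by $p^+$, and $p^{+d}$ is reached from $p$ by passing $d$ times to the last child, if this is possible; $p^{+0}$ is $p$.
\end{definition}

Since head reduction is deterministic, the tree depends on $A$ and $N$ only. By construction $A_{p1}N_{p1}\equiv[A_{p1},\dots,A_{pm}]N_p$, so
\begin{equation}\label{eq:split}
A_pN_p\ \to_h^{h_p}\ cP_1\cdots P_rN_p\ \to_h\ A_{p1}N_{p1} .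
\end{equation}
The subtree at $p$ is the splitting tree of $(A_p,N_p)$. For $\Sigma=\{B,S\}$ the tree is binary; if $A_p\to_h^{h_p}cPQ$, the letters at the children are $P$ or $P N_p$ on the left, according as $c$ is $B$ or $S$, and $Q$ on the right. In general, because the contractum in \eqref{eq:rule} ends in $x_rz$, every $p$ that has children satisfies
\begin{equation}\label{eq:last}
A_p\ \to_h^{h_p}\ cP_1\cdots P_{r-1}A_{p^+} .
\end{equation}
The letter of the last child is the last argument of a head reduct of $A_p$. This is the only place where it matters that $x_r$, the last parameter before $z$, stands next to $z$ at the end of the contractum.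

A \emph{complete subtree} is a finite prefix-closed set $T$ of addresses of the tree that contains $\varepsilon$ and is such that each $p\in T$ is either a \emph{leaf} of $T$ (no child of $p$ is in $T$) or \emph{internal} in $T$ ($p$ has children, and all of them are in $T$). A leaf of $T$ may have children in the splitting tree. Leaves are ordered from left to right.

The next lemma says that a standard reduction of $AN$ first makes some of the splits in the tree, and then works separately on the letters at the leaves and on $N$.

\begin{lemma}\label{lem:word}
If $AN\Rightarrow^nW$, then there are a complete subtree $T$ of the splitting tree of $(A,N)$, with leaves $p_1,\dots,p_s$ from left to right ($s\ge1$), and terms $L_1,\dots,L_s,N^*$ such that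
\begin{gather*}
W\equiv[L_1,\dots,L_s]N^*,\qquad A_{p_i}\Rightarrow^{n_i}L_i\ (1\le i\le s),\qquad N\Rightarrow^{n^*}N^*,\\
n=n^*+\sum_{i=1}^sn_i+\sum_{p\text{ internal in }T}(h_p+1).
\end{gather*}
\end{lemma}

\begin{proof}
We use strong induction on $n$, for all $A,N,W$. Let $AN\to_h^kaM_1\cdots M_l$ and $M_i\Rightarrow^{v_i}W_i$, with $W\equiv aW_1\cdots W_l$ and $n=k+\sum v_i$.

\emph{Case 1: all $k$ head steps are head steps of the left part.} Then $A\to_h^kA'$ and $A'N\equiv aM_1\cdots M_l$, so $l\ge1$, $A'\equiv aM_1\cdots M_{l-1}$ and $M_l\equiv N$. Take $T=\{\varepsilon\}$, $L_1\equiv aW_1\cdots W_{l-1}$, $n_1=k+\sum_{i<l}v_i$, $N^*\equiv W_l$ and $n^*=v_l$. The definition of $\Rightarrow$ gives $A\Rightarrow^{n_1}L_1$.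

\emph{Case 2: some head step is not a head step of the left part.} By the discussion at the beginning of this section, the first such step comes after $A\to_h^hcP_1\cdots P_r$ with $h=h_\varepsilon$, and it is the last step in \eqref{eq:split} for $p=\varepsilon$. The remaining head steps start from $A_1N_1$, so $A_1N_1\Rightarrow^{n-h-1}W$.

Let $m$ be the number of children of the root, and put $w_0=n-h-1$ and $N_0^*\equiv W$. For $i=1,\dots,m$ we shall have $A_iN_i\Rightarrow^{w_{i-1}}N_{i-1}^*$ with $w_{i-1}<n$; for $i=1$ this has just been shown. The induction hypothesis for $(A_i,N_i)$ gives a complete subtree $T_i$ of the subtree at $i$, a list of reducts of the letters at its leaves, and $N_i\Rightarrow^{w_i}N_i^*$ such that $N_{i-1}^*$ is this list applied to $N_i^*$. By the weight formula, $w_i\le w_{i-1}$, and $w_{i-1}-w_i$ is the sum of the leaf weights and of the numbers $h_p+1$ for the internal addresses of $T_i$. If $i<m$, then $N_i\equiv A_{i+1}N_{i+1}$, and we go on with $i+1$. At the end $N_m\equiv N$; put $N^*\equiv N_m^*$ and $n^*=w_m$.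

Let $T$ consist of the root with $T_1,\dots,T_m$ below it. Its leaves from left to right are those of $T_1$, then those of $T_2$, and so on, and $W$ is the concatenated list applied to $N^*$. Adding up the differences $w_{i-1}-w_i$, we obtain $n-h-1-n^*$ as the sum of all leaf weights and of $h_p+1$ over the internal addresses other than $\varepsilon$. The root contributes the missing $h_\varepsilon+1$.
\end{proof}

We have to compare two such reducts of the same term. The tree being the same, we first compare the two complete subtrees.

\begin{lemma}\label{lem:trees}
Let $T\ne T'$ be complete subtrees of the same splitting tree. Then there are $j\ge1$, an address $p$ and $d\ge1$ such that the $j$-th leaf from the right is $p$ in one of $T,T'$ and $p^{+d}$ in the other.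
\end{lemma}

\begin{proof}
We use induction on $|T|+|T'|$, where $|T|$ is the number of addresses in $T$. Suppose one of the sets is $\{\varepsilon\}$. The other is not, so its root is internal. Its rightmost leaf is found by passing from the root to the last child until a leaf is met, so it is $\varepsilon^{+d}$ with $d\ge1$. Take $j=1$ and $p=\varepsilon$.

Otherwise the root is internal in both. Let $1,\dots,m$ be its children and let $T_i,T_i'$ be the parts of $T,T'$ at and below the child $i$, regarded as complete subtrees of the subtree at $i$. Since $T\ne T'$, there is a largest index $i$ with $T_i\ne T_i'$. The induction hypothesis for $T_i,T_i'$ gives suitable $j,p,d$ for these. To the right of them $T$ and $T'$ have the same leaves; add the number of these leaves to $j$, and prefix $p$ by $i$.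
\end{proof}

\section{The descent}

\begin{proposition}\label{prop:nested}
There are no $E,U,V,m,n$ with $E\Rightarrow^mU$ and $E\Rightarrow^nV$ such that $U$ is a proper right subterm of $V$.
\end{proposition}

\begin{proof}
Take a counterexample with $(m+n,|E|)$ lexicographically minimal. The weight is the main measure; the size of $E$ is needed only for the step that makes the reducts of $N$ agree, where the weight may stay the same.

\emph{Decomposition.} An atom has only itself as a reduct, and a term is not a proper right subterm of itself. So $E\equiv AN$. Lemma~\ref{lem:word} gives complete subtrees $T$ and $T'$ of the splitting tree of $(A,N)$, with $s$ and $s'$ leaves, such that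
\[
U\equiv[L_1,\dots,L_s]N^*,\quad V\equiv[L_1',\dots,L'_{s'}]N^{**},\quad N\Rightarrow^\mu N^*,\quad N\Rightarrow^\nu N^{**},\quad \mu\le m,\ \nu\le n .
\]

\emph{The reducts of $N$ agree.} Since $U$ is a right subterm of $V$, both $N^*$ and $N^{**}$ are right subterms of $V$. If they were different, one of them would be a proper right subterm of the other. Then $N$ with these two reducts would be a counterexample of weight $\mu+\nu\le m+n$, with $|N|<|E|$, contrary to minimality. So $N^*\equiv N^{**}$.

\emph{The lists agree from the right.} Write $V\equiv[Y_1,\dots,Y_k]U$ with $k\ge1$. Then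
\[
[L_1',\dots,L'_{s'}]N^*\equiv[Y_1,\dots,Y_k,L_1,\dots,L_s]N^* .
\]
So $s'=s+k$ and $L'_{k+i}\equiv L_i$ for $1\le i\le s$, by (iii) in Section~\ref{sec:rules}. That is, for each $j\le s$ the $j$-th entry from the right is the same in the lists $L_1,\dots,L_s$ and $L'_1,\dots,L'_{s'}$.

\emph{One letter has a nested pair.} Since $s\ne s'$, we have $T\ne T'$. Let $j,p,d$ be as in Lemma~\ref{lem:trees}. Both trees have a $j$-th leaf from the right, so $j\le s$. Let $L$ be the common $j$-th entry from the right. By Lemma~\ref{lem:word},
\[
A_p\Rightarrow^\alpha L\quad\text{from the tree with leaf }p,\qquad A_{p^{+d}}\Rightarrow^\beta L\quad\text{from the other tree},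
\]
where $\alpha$ and $\beta$ are the weights of these leaves in the two weight formulas. In the other tree $p,p^+,\dots,p^{+(d-1)}$ are internal. Write $h_i=h_{p^{+i}}$ for $0\le i<d$. By \eqref{eq:last},
\[
A_{p^{+i}}\ \to_h^{h_i}\ K_i\,A_{p^{+(i+1)}},\qquad K_i\equiv c_iP_{i,1}\cdots P_{i,r_i-1},
\]
where $c_i\in\Sigma$ and $r_i=r_{c_i}$. If $A_{p^{+(i+1)}}\Rightarrow^wR$, then $A_{p^{+i}}\Rightarrow^{h_i+w}K_iR$, by Lemma~\ref{lem:std}(a)--(c). Using this for $i=d-1,\dots,0$, starting from $A_{p^{+d}}\Rightarrow^\beta L$, we get
\[
A_p\Rightarrow^{\beta'}V':\equiv[K_0,K_1,\dots,K_{d-1}]L,\qquad \beta'=\beta+\sum_{i<d}h_i .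
\]
Since $d\ge1$, the term $L$ is a proper right subterm of $V'$. So $A_p$, with the reducts $L$ and $V'$, is a counterexample of weight $\alpha+\beta'$.

\emph{The weight drops.} By the weight formula of Lemma~\ref{lem:word}, one of $m,n$ is at least $\alpha$, and the other is at least $\beta+\sum_{i<d}(h_i+1)=\beta'+d$. So $\alpha+\beta'\le m+n-d<m+n$, which contradicts minimality. (The size of $A_p$ does not matter here. By copying $N$, it may have become larger than $E$.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Suppose $E=[X_1,\dots,X_k]E$ with $k\ge1$. By Proposition~\ref{prop:CR} and Lemma~\ref{lem:std}(d) there is a term $W$ with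
\[
E\Rightarrow W\qquad\text{and}\qquad[X_1,\dots,X_k]E\Rightarrow W .
\]
Put $W_0\equiv W$. If $1\le i\le k$ and $[X_i,\dots,X_k]E\Rightarrow W_{i-1}$ is already known, apply Lemma~\ref{lem:word} with $A\equiv X_i$ and $N\equiv[X_{i+1},\dots,X_k]E$. It gives a right subterm $W_i$ of $W_{i-1}$, proper because $s\ge1$, such that $[X_{i+1},\dots,X_k]E\Rightarrow W_i$. After $k$ steps we have $E\Rightarrow W_k$, where $W_k$ is a proper right subterm of $W$. Together with $E\Rightarrow W$ this contradicts Proposition~\ref{prop:nested}.
\end{proof}

This proves Theorem~\ref{thm:BS}, and by Corollary~\ref{cor:conj} the conjecture of \cite{source}.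

\section{What the form of the rules is needed for}

The terms $D_1,\dots,D_{m-1}$ in \eqref{eq:rule} are arbitrary; they only add letters to the left of the last one. The end $x_rz$ of the contractum, on the other hand, cannot be changed freely.

\begin{remark}
The constant $L$ with $Lxz\to x(zz)$ has a contractum ending in $zz$ instead of $xz$, and $Lx(Lx)\to x(Lx(Lx))$, so that $Lx(Lx)$ is a fixed point of $x$. Splitting $LPN$ leaves the letter $N$ next to $N$, and this is in general not the argument of $LP$. So \eqref{eq:last} fails.
\end{remark}

\begin{remark}
Nor can $x_r$ in \eqref{eq:rule} be replaced by another parameter. Let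
\[
cxyz\to y(xz),\qquad dxyz\to c(dxyz)(xz).
\]
Here $r=2$, and both contracta have $x_1z$, but not $x_2z$, as a proper right subterm. Let $a,b,e,N$ be any terms, for instance variables. Then $E\equiv dabeN$ satisfies
\[
E\to c(dabe)(ae)N\to(ae)(dabeN)\equiv(ae)E .
\]
The letter that a split of $cP_1P_2N$ leaves next to $N$ is now $P_1$, and a reduct of $P_1$ need not occur at the right end of a reduct of $cP_1P_2$. Again \eqref{eq:last} fails.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} ``Searching For Fixed Point Combinators By Using'', \texttt{https://typeset.io/pdf/searching-for-fixed-point-}\\ \texttt{combinators-by-using-automated-1nle36mcyq.pdf}.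
\end{thebibliography}

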